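
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Nearby critical points with the same Picard--Fuchs singularity}


\begin{abstract}
The periods of an isolated critical point $f$ satisfy a linear differential system in one variable $t$, and the integral homology of the Milnor fiber gives a lattice in its space of solutions. The class of this ``rigged'' system under holomorphic changes of the unknowns is the Picard--Fuchs singularity of $f$. A conjecture in the book of Arnold, Gusein-Zade and Varchenko says that it distinguishes holomorphically inequivalent critical points, at least nearby ones. We show that the local statement is false in every number $n\ge 2$ of variables (for $n=1$ it is vacuous). In the family $f_a=x^4+ax^2y^3+y^6+\sum z_k^2$ the germs $f_a$ and $f_{a'}$ are equivalent only if $a'=\pm a$, but the pairs $(a,a')$ with the same Picard--Fuchs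 singularity are dense near $(0,0)$. The cause is arithmetic: on a two-dimensional eigenspace of the monodromy, the lattice automorphisms that commute with the monodromy induce a group containing a dense subgroup of $SL_2(\mathbb C)$. For $n=2$ we also show that, for $a,a'$ near $0$, equivalences that respect the intersection form exist only for $a'=\pm a$.
\end{abstract}

\section{Introduction}

\subsection{The Picard--Fuchs singularity of a critical point}

Fix $n\ge 1$. Let $f:(\mathbb C^n,0)\to(\mathbb C,0)$ be a germ of a holomorphic function with a critical point of finite multiplicity $\mu$ at $0$. For small $\varepsilon\gg\eta>0$ and $0<|t|<\eta$ let $V_t=f^{-1}(t)\cap B_\varepsilon$ be its Milnor fiber. The groups $\tilde H_{n-1}(V_t;\mathbb Z)\cong\mathbb Z^\mu$ form a local system over the punctured disc; its monodromy is denoted by $M$.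

A holomorphic $n$-form $\omega$ near $0$ can be written locally near $V_t$ as $df\wedge\psi$. The restriction of $\psi$ to $V_t$ is unique; it is the \emph{Gelfand--Leray form} $\omega/df$. The class $\sigma[\omega](t)=[\omega/df|_{V_t}]\in\tilde H^{n-1}(V_t;\mathbb C)$ is the \emph{geometric section} of $\omega$. Geometric sections form a module over $\mathbb C\{t\}$, with $g(t)\,\sigma[\omega]=\sigma[g(f)\,\omega]$, and this module is known to be free of rank $\mu$ (Brieskorn, Sebastiani). Forms $\omega_1,\dots,\omega_\mu$ whose sections are a basis of it are called a \emph{basis trivialization}. For a horizontal family of cycles $\delta(t)$ put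
\[
I_\delta(t)=\Big(\int_{\delta(t)}\omega_1/df,\ \dots,\ \int_{\delta(t)}\omega_\mu/df\Big).
\]
These vectors, for $\delta(t)\in\tilde H_{n-1}(V_t;\mathbb C)$, are exactly the solutions of a system $dI/dt=A(t)I$, the \emph{Picard--Fuchs system} of the trivialization, with $A$ holomorphic in a punctured neighborhood of $0$.

In general, let $dI/dt=A(t)I$ be a system of $\mu$ equations with $A$ holomorphic in a punctured neighborhood of $0$, let $V$ be its space of multivalued solutions, and let $M$ act on $V$ by continuation around $0$. A \emph{rigging} is a lattice $V_{\mathbb Z}\subset V$ of rank $\mu$ with $M(V_{\mathbb Z})=M^{-1}(V_{\mathbb Z})=V_{\mathbb Z}$. Two rigged systems $(A,V,V_{\mathbb Z})$ and $(A',V',V'_{\mathbb Z})$ are \emph{equivalent} if there is a matrix $Q(t)$, holomorphic and invertible in a neighborhood of $0$, with the point $0$ included, such that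
\begin{equation}\label{eq:gauge}
A'=-Q^{-1}\frac{dQ}{dt}+Q^{-1}AQ,\qquad V_{\mathbb Z}=QV'_{\mathbb Z}.
\end{equation}
An equivalence class is called a \emph{singularity of rigged systems}. A Picard--Fuchs system is rigged by $V_{\mathbb Z}=\{I_\delta:\delta\in\tilde H_{n-1}(V_t;\mathbb Z)\}$. It is known that the rigged Picard--Fuchs systems of all basis trivializations of $f$ form exactly one equivalence class. It is called the \emph{Picard--Fuchs singularity} of $f$.

Two germs $f,g$ are \emph{holomorphically equivalent}, written $f\sim g$, if $g=f\circ\varphi$ for a germ of biholomorphism $\varphi$ of $(\mathbb C^n,0)$. Equivalent germs have the same Picard--Fuchs singularity, since $\varphi$ carries forms and cycles along.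

\subsection{The question}

Periods over integral cycles usually carry moduli: an elliptic curve, for instance, is determined by the lattice of periods of its holomorphic form. In the definition above $V_{\mathbb Z}$ is such a lattice of periods, and $Q$ expresses the freedom to choose the forms. It is therefore natural to expect that the Picard--Fuchs singularity sees the moduli of $f$. The following is conjectured in \cite[Vol.~II, \S12.2]{AGV}: \emph{the Picard--Fuchs singularities of finite-multiplicity critical points are different for holomorphically inequivalent critical points, at least for nearby ones.} We consider the local version.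

\medskip
\noindent\textbf{Statement (L).} \emph{Let $f_0$ have a critical point of finite multiplicity $\mu$ at $0$, and let $F(x,\lambda)$, $\lambda\in(\mathbb C^k,0)$, be a holomorphic family with $F(\cdot,0)=f_0$ such that each $f_\lambda=F(\cdot,\lambda)$ satisfies $f_\lambda(0)=0$ and has a critical point of multiplicity $\mu$ at $0$. Then there is a neighborhood $\mathcal U$ of $0\in\mathbb C^k$ such that for all $\lambda,\lambda'\in\mathcal U$ with $f_\lambda\not\sim f_{\lambda'}$ the Picard--Fuchs singularities of $f_\lambda$ and $f_{\lambda'}$ are different.}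

\subsection{Results}

For $n\ge2$ let $x,y,z_3,\dots,z_n$ be the coordinates on $\mathbb C^n$ and put
\[
f_a=x^4+a\,x^2y^3+y^6+\sum_{k=3}^n z_k^2,\qquad |a|<2 .
\]

\begin{theorem}\label{thm:main}
Let $n\ge 2$.
\begin{enumerate}
\item[(1)] Each $f_a$, $|a|<2$, has at $0$ a critical point of multiplicity $15$, and $f_a\sim f_{a'}$ if and only if $a'=\pm a$.
\item[(2)] There is a disc $D\ni0$ such that for all non-empty open $D_1,D_2\subset D$ there are $a\in D_1$ and $a'\in D_2$ for which $f_a$ and $f_{a'}$ have the same Picard--Fuchs singularity.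
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
Statement \textup{(L)} is false for every $n\ge2$, already for one-parameter families. For $n=1$ it is vacuously true.
\end{corollary}

\begin{proof}
Let $n\ge2$ and consider the family $f_a$ near $a=0$. Given a neighborhood $\mathcal U$ of $0$, choose non-empty open sets $D_1,D_2\subset \mathcal U\cap D$ with $D_1\cap(D_2\cup -D_2)=\emptyset$. Theorem~\ref{thm:main}(2) gives $a\in D_1$, $a'\in D_2$ with equal Picard--Fuchs singularities. Since $a'\ne\pm a$, the germs are inequivalent by (1).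

For $n=1$ a germ of multiplicity $\mu$ is $x^{\mu+1}e=(xe^{1/(\mu+1)})^{\mu+1}$ with $e(0)\ne0$. So all germs of multiplicity $\mu$ are equivalent.
\end{proof}

An equivalence $Q$ of rigged Picard--Fuchs systems induces an isomorphism of the riggings, which are the integral homology groups of the Milnor fibers. We say that $Q$ \emph{respects the intersection forms} if this isomorphism does.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(1)] Let $n\ge2$ and let $D$ be the disc of Theorem~\ref{thm:main}\textup{(2)}. The set of pairs $(a,a')\in D\times D$ with equal Picard--Fuchs singularities is dense in $D\times D$. For each fixed $a\in D$ the set of such $a'$ is at most countable.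
\item[(2)] Let $n=2$. There is a disc $D'\ni0$ such that for $a,a'\in D'$ the following holds: there is an equivalence of the rigged Picard--Fuchs systems of $f_a$ and $f_{a'}$ that also respects the intersection forms on the riggings if and only if $a'=\pm a$, that is, if and only if $f_a\sim f_{a'}$.
\end{enumerate}
\end{theorem}

So in this example, near $a=0$ and for $n=2$, the failure comes exactly from forgetting the intersection form.

\subsection{The idea}

Because the $f_a$ are quasi-homogeneous with the same weights, monomial forms give for all $a$ the \emph{same} diagonal system, and only the lattice depends on $a$. An equivalence is then an automorphism $g$ of the fixed lattice $H_{\mathbb Z}\cong\mathbb Z^{15}$ that commutes with $M$, subject to the condition that the resulting matrix $Q(t)$ has no pole at $0$. This condition turns out to say only that $g$ matches two lines of period functionals. One line moves holomorphically with $a$ in a two-dimensional eigenspace $U$ of the transpose of $M$. The other, after complex conjugation, moves antiholomorphically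 in the same $U$.

The available $g$ include a copy of a congruence subgroup $\Gamma$ of $SL_2(\mathcal O)$, where $\mathcal O=\mathbb Z[e^{2\pi\sqrt{-1}/12}]$. The ring $\mathcal O$ has two pairs of complex conjugate embeddings in $\mathbb C$, and $SL_2(\mathcal O)$ is discrete only in the product $SL_2(\mathbb C)\times SL_2(\mathbb C)$ of the two. But both lines belong to one and the same pair of embeddings; the other pair carries no condition. In the single factor $SL_2(\mathbb C)$ that matters, $\Gamma$ is dense.

Density alone is not enough, since one must match two lines with one matrix, exactly. Here dimensions help. The pairs of lines attached to the $f_a$ form a real surface in the real four-dimensional space of all pairs of lines in $U$. Two surfaces that meet transversally in a four-dimensional space still meet after a small perturbation. We find $\gamma_0\in SL_2(\mathbb C)$ that moves a piece of this surface so that it meets another piece transversally, and then replace $\gamma_0$ by a nearby element of $\Gamma$.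

Section~\ref{sec:model} carries this out by hand in the simplest model. Section~\ref{sec:germs} proves Theorem~\ref{thm:main}(1), Sections~\ref{sec:periods}--\ref{sec:proof} prove Theorem~\ref{thm:main}(2), and Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}.

\medskip
\noindent\textbf{Notation.} $e(\theta)=e^{2\pi\sqrt{-1}\,\theta}$ and $m=\frac{n-2}2$, so $2m\in\mathbb Z$. From Section~\ref{sec:germs} on, $n\ge2$.

\section{A model}\label{sec:model}

Let $\Gamma\subset SL_2(\mathbb C)$ be a dense subgroup, acting on row vectors from the right, and let $u(a)=(1,a)$ for $a\in\mathbb C$ near $0$.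

\emph{One line.} When is there $\gamma\in\Gamma$ with $u(a)\gamma\in\mathbb C\,u(a')$? For $\gamma=\begin{pmatrix}1&b\\0&1\end{pmatrix}$ we have $(1,a)\gamma=(1,a+b)$, so $a'=a+b$. If $\Gamma=SL_2(\mathbb Z[e(\frac1{12})])$, then $b$ ranges over a dense subset of $\mathbb C$, and for each $a$ the possible $a'$ are dense. By contrast, $SL_2(\mathbb Z)$ acts properly discontinuously on $\mathbb C\setminus\mathbb R$, so with it in place of $\Gamma$ the possible $a'$ for a non-real $a$ have no accumulation point in $\mathbb C\setminus\mathbb R$.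

\emph{Two lines.} Now put also $v(a)=(\bar a,1)$ and ask for
\[
u(a)\gamma\in\mathbb C\,u(a'),\qquad v(a)\gamma\in\mathbb C\,v(a'),\qquad \gamma=\begin{pmatrix}p&q\\r&w\end{pmatrix}\in\Gamma .
\]
For fixed $a$ these are two conditions on one number $a'$, so both $a$ and $a'$ must be allowed to move. After conjugating the second condition we have two holomorphic equations in two unknowns:
\begin{equation}\label{eq:model}
q+wa-pa'-raa'=0,\qquad \bar r+\bar p\,a-\bar w\,a'-\bar q\,aa'=0 .
\end{equation}
For $\gamma_0=\operatorname{diag}(s,s^{-1})$ the point $a=a'=0$ is a solution, and the matrix of the linear part there is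
\[
\begin{pmatrix}s^{-1}&-s\\ \bar s&-\bar s^{-1}\end{pmatrix},\qquad\text{with determinant } |s|^2-|s|^{-2}.
\]
At $\gamma_0=1$ this vanishes, as it must: for $\gamma=1$ every $a=a'$ is a solution. But for $|s|\ne1$ the zero is simple. By the implicit function theorem every $\gamma$ near $\gamma_0$ has a solution $(a,a')$ near $(0,0)$, and by density such $\gamma$ exist in $\Gamma$. For $s=2$ the solution is
\[
a\approx\frac{2q-8\bar r}{15},\qquad a'\approx\frac{8q-2\bar r}{15},
\]
with errors $O\big((|q|+|r|)\,\|\gamma-\gamma_0\|\big)$, because $a=a'=0$ whenever $q=r=0$. (The determinant is $\frac{15}4$.) If $q\ne0$ and $|r|$ is much smaller than $|q|$, then $a'$ is near $4a$, so $a'\ne\pm a$.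

The real proof has the same three ingredients: a dense group, a pair of curves $u$ (holomorphic) and $v$ (antiholomorphic) whose lines are different and move with non-zero speed, and a well-chosen $\gamma_0$ with a free scaling parameter that makes the linear part invertible.

\section{The germs \texorpdfstring{$f_a$}{f\_a}}\label{sec:germs}

Put $h_a=x^4+ax^2y^3+y^6$. We have
\begin{equation}\label{eq:partials}
h_{a,x}=2x(2x^2+ay^3),\qquad h_{a,y}=3y^2(ax^2+2y^3).
\end{equation}
Let $J_a$ be the ideal generated by the partial derivatives of $f_a$, in the ring of germs or in the polynomial ring. The hypothesis $|a|<2$ enters through $a^2\ne4$.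

\begin{lemma}\label{lem:mult}
The germ $f_a$ has multiplicity $15$ at $0$, the monomials $x^{i-1}y^{j-1}$ with $1\le i\le3$, $1\le j\le5$ form a basis of the local algebra, and $0$ is the only critical point of $f_a$ in $\mathbb C^n$.
\end{lemma}

\begin{proof}
Since $z_k\in J_a$, only $x,y$ matter. Modulo $J_a$, already in the polynomial ring,
\[
x^3\equiv-\tfrac a2xy^3,\qquad y^5\equiv-\tfrac a2x^2y^2 .
\]
Hence $x^3y^2\equiv-\frac a2xy^5\equiv\frac{a^2}4x^3y^2$, and since $a^2\ne4$, $x^3y^2\equiv0$. Then $xy^5\equiv-\frac a2x^3y^2\equiv0$, $x^5\equiv-\frac a2x^3y^3\equiv0$ and $y^8\equiv-\frac a2x^2y^5\equiv0$. In particular $0$ is the only critical point in $\mathbb C^n$, and $J_a$ contains a power of the maximal ideal, so that the local algebra is spanned by monomials in $x,y$.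

A monomial $x^py^q$ outside the list has $p\ge3$ or $q\ge5$. If $p\ge3$ and $q\ge2$, or $p\ge1$ and $q\ge5$, or $p\ge5$, or $q\ge8$, it is $\equiv0$. The remaining ones, $x^3,x^3y,x^4,x^4y,y^5,y^6,y^7$, are congruent to multiples of $xy^3,xy^4,x^2y^3,x^2y^4,x^2y^2,x^2y^3,x^2y^4$ respectively. So the $15$ listed monomials span the local algebra.

Its dimension is the intersection multiplicity at $0$ of the two curves \eqref{eq:partials}, which is additive over factors. The four pairs of factors generate the ideals
\[
(x,y^2),\qquad (x,ax^2+2y^3)=(x,y^3),\qquad (2x^2+ay^3,y^2)=(x^2,y^2),\qquad (2x^2+ay^3,ax^2+2y^3)=(x^2,y^3);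
\]
the last equality uses $a^2\ne4$. The multiplicities are $2,3,4,6$, with sum $15$. (This agrees with the formula $\prod(w_k^{-1}-1)=3\cdot5$ of Milnor and Orlik \cite{MO} for the weights $\frac14,\frac16,\frac12,\dots,\frac12$.) So the spanning set is a basis.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(1)}]
The multiplicity is Lemma~\ref{lem:mult}. Since $f_a(\sqrt{-1}\,x,y,z)=f_{-a}(x,y,z)$, we have $f_a\sim f_{-a}$.

Conversely let $f_a\circ\varphi=f_{a'}$ with $\varphi=(X,Y,Z_3,\dots,Z_n)$. The idea is to remove the variables $z$ and then compare leading quasi-homogeneous parts. Once $z$ is set to $0$, the functions $Z_i$ could disturb this comparison, so we first show that they are small.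

\emph{Linear parts.} Comparing quadratic parts gives $\sum(Z_i^{\mathrm{lin}})^2=\sum z_i^2$. The $Z_i^{\mathrm{lin}}$ are linearly independent, so the kernel of the form on the left is $\{Z^{\mathrm{lin}}=0\}$, and it equals $\{z=0\}$. Hence the $Z_i^{\mathrm{lin}}$ depend only on $z$, the matrix $(\partial Z_i/\partial z_j)(0)$ is invertible, and the linear part of $(X,Y)|_{z=0}$ is invertible.

\emph{The $Z_i$ on $z=0$.} Restrict everything to $z=0$. Then
\begin{equation}\label{eq:restricted}
h_{a'}=h_a(X,Y)+\sum Z_i^2 .
\end{equation}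
Since $\partial f_{a'}/\partial z_j=2z_j$ vanishes there,
\[
0=h_{a,x}(X,Y)\,\partial_{z_j}X+h_{a,y}(X,Y)\,\partial_{z_j}Y+2\sum_iZ_i\,\partial_{z_j}Z_i .
\]
The matrix $(\partial_{z_j}Z_i)$ is invertible near $0$, so $Z_i\in\big(h_{a,x}(X,Y),h_{a,y}(X,Y)\big)$. By \eqref{eq:partials} this ideal lies in $\mathfrak m^3$, hence $Z_i^2\in\mathfrak m^6$.

\emph{4-jets.} Let $X=\alpha x+\beta y+\cdots$ and $Y=\gamma x+\delta y+\cdots$. The $4$-jets in \eqref{eq:restricted} give $(\alpha x+\beta y)^4=x^4$. So $\beta=0$, $\alpha^4=1$ and, by invertibility, $\delta\ne0$.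

\emph{Weights.} Give $x,y$ the weights $3,2$. Then $X=\alpha x+(\text{weight}\ge4)$ and $Y=\delta y+(\text{weight}\ge3)$. The polynomials $h_{a,x}$ and $h_{a,y}$ are quasi-homogeneous of weights $9$ and $10$, so the ideal containing the $Z_i$ consists of germs of weight $\ge9$, and $Z_i^2$ has weight $\ge18$. The part of \eqref{eq:restricted} of weight $12$ is $h_{a'}(x,y)=h_a(\alpha x,\delta y)$. Hence $\delta^6=1$ and $a'=a\alpha^2\delta^3=\pm a$.
\end{proof}

\section{The Picard--Fuchs systems of the \texorpdfstring{$f_a$}{f\_a}}\label{sec:periods}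

\subsection{Global fibers}

To compare different $a$ we need one lattice for all of them. It is convenient to replace Milnor fibers by the affine fibers $X_{a,t}=f_a^{-1}(t)\subset\mathbb C^n$. They are smooth for $t\ne0$ by Lemma~\ref{lem:mult}. Let
\[
E=\frac x4\partial_x+\frac y6\partial_y+\sum_k\frac{z_k}2\partial_{z_k},\qquad Ef_a=f_a .
\]
Under the real scaling $(x,y,z)\mapsto(\tau^{1/4}x,\tau^{1/6}y,\tau^{1/2}z)$, $\tau>0$, the function $f_a$ is multiplied by $\tau$, and the smooth function $\rho=|x|^8+|y|^{12}+\sum|z_k|^4$ by $\tau^2$.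

\begin{lemma}\label{lem:top}
The groups $H_{n-1}(X_{a,t};\mathbb Z)$, $|a|<2$, $t\ne0$, form a local system. For each $a$ and small $|t|$ the inclusion $V_t\subset X_{a,t}$ of the Milnor fiber is an isomorphism on homology, compatible with transport in $t$.
\end{lemma}

\begin{proof}
Let $P\subset\{|a|<2\}$ be a closed disc. The scaling field is tangent to $X_{a,0}\setminus0$ and changes $\rho$, so $X_{a,0}\setminus 0$ is transverse to $\{\rho=1\}$. Transversality is an open condition and $\{(a,\xi):a\in P,\ \rho(\xi)=1,\ f_a(\xi)=0\}$ is compact. So there is $\kappa>0$ such that $X_{a,t}$ is transverse to $\{\rho=1\}$ for $a\in P$, $|t|^2\le\kappa$. By scaling, $X_{a,t}$ is transverse to $\{\rho=c\}$ whenever $a\in P$, $c>0$ and $|t|^2\le\kappa c$.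

By Ehresmann's theorem for manifolds with boundary, the sets $X_{a,t}\cap\{\rho\le c\}$ with $a$ in the interior of $P$ and $0<|t|^2<\kappa c$ form a locally trivial bundle. For such $a,t$ the proper function $\rho|_{X_{a,t}}$ has no critical values $\ge c$, so $X_{a,t}\cap\{\rho\le c\}\subset X_{a,t}$ is a homotopy equivalence. As $P$ and $c$ are arbitrary, the first claim follows.

For the second, choose Milnor radii $\varepsilon_1,\varepsilon_2$ and numbers $c_1,c_2$ with $\{\rho\le c_2\}\subset B_{\varepsilon_2}\subset\{\rho\le c_1\}\subset B_{\varepsilon_1}$. Intersect with $X_{a,t}$, $|t|$ small, to get $Y_4\subset Y_3\subset Y_2\subset Y_1$. The inclusion $Y_4\subset Y_2$ is a homology isomorphism by the first part, and $Y_3\subset Y_1$ is one because the Milnor fiber does not depend on the radius. On homology, $Y_3\to Y_2$ is therefore onto (from the first) and injective (from the second), hence an isomorphism. As $Y_2\subset X_{a,t}$ is a homotopy equivalence, $Y_3\subset X_{a,t}$ is an isomorphism on homology, and $Y_3=V_t$. These inclusions are compatible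 with transport in $t$.
\end{proof}

Since $n\ge2$, reduced and ordinary homology agree in degree $n-1$. Put $H_{\mathbb Z}=H_{n-1}(X_{0,1};\mathbb Z)\cong\mathbb Z^{15}$, and identify it with $H_{n-1}(X_{a,1};\mathbb Z)$ by transport over the disc $|a|<2$. Let $M$ be transport along $t=e(\theta)$, $0\le\theta\le1$. By Lemma~\ref{lem:top} it is the same operator on $H_{\mathbb Z}$ for all $a$. We write $H_{\mathbb Q}$, $H_{\mathbb C}$ for $H_{\mathbb Z}\otimes\mathbb Q$, $H_{\mathbb Z}\otimes\mathbb C$ and $H_{\mathbb C}^*$ for the dual space.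

\subsection{The trivialization}

For $1\le i\le3$, $1\le j\le5$ let
\[
\omega_{ij}=x^{i-1}y^{j-1}\,dx\,dy\,dz_3\cdots dz_n,\qquad L_E\omega_{ij}=\alpha_{ij}\omega_{ij},\qquad \alpha_{ij}=\tfrac i4+\tfrac j6+m .
\]

We recall two textbook facts. For a cycle $\delta$ in a fiber let $\tilde\delta$ be its Leray tube. By the residue theorem
\begin{equation}\label{eq:leray}
\int_{\delta}\omega/df=\frac1{2\pi\sqrt{-1}}\int_{\tilde\delta}\frac{\omega}{f-t},
\end{equation}
and the tube may be kept fixed under small changes of the parameters. For a holomorphic $(n-1)$-form $\xi$, by definition $\sigma[df\wedge\xi]=[\xi|_{V_t}]$. Moreover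
\begin{equation}\label{eq:gm}
\partial_t\,\sigma[df\wedge\xi]=\sigma[d\xi] ,
\end{equation}
since differentiating \eqref{eq:leray} gives the integrand $df\wedge\xi/(f-t)^2=d\xi/(f-t)-d\big(\xi/(f-t)\big)$. For polynomial forms, \eqref{eq:leray} and \eqref{eq:gm} hold equally for cycles in the global fibers $X_{a,t}$ and all $t\ne0$.

\begin{lemma}\label{lem:triv}
For each $|a|<2$ the $\omega_{ij}$ form a basis trivialization of $f_a$, and $\partial_t\,\sigma[\omega_{ij}]=\frac{\alpha_{ij}-1}t\,\sigma[\omega_{ij}]$. This equation also holds for the classes of $\omega_{ij}/df_a$ on the global fibers $X_{a,t}$, $t\ne0$.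
\end{lemma}

\begin{proof}
Write $f=f_a$. An $(n+1)$-form vanishes, so $0=\iota_E(df\wedge\omega_{ij})=f\omega_{ij}-df\wedge\iota_E\omega_{ij}$. Hence $t\,\sigma[\omega_{ij}]=\sigma[df\wedge\iota_E\omega_{ij}]$ and, by \eqref{eq:gm},
\[
\partial_t\big(t\,\sigma[\omega_{ij}]\big)=\sigma[d\iota_E\omega_{ij}]=\sigma[L_E\omega_{ij}]=\alpha_{ij}\,\sigma[\omega_{ij}] .
\]
This is the differential equation. All forms in this computation are polynomial, so it is valid on the global fibers too.

For the first claim we show that $\sigma[df\wedge\eta]$ is divisible by $t$ for every germ $\eta$ of an $(n-1)$-form. As $n\ge2$, every monomial $(n-1)$-form is an eigenvector of $L_E$ with eigenvalue $\ge\frac16$. Dividing the Taylor series of $\eta$ termwise by these eigenvalues, we get a convergent $\eta'$ with $L_E\eta'=\eta$. From $0=\iota_E(df\wedge d\eta')=f\,d\eta'-df\wedge\iota_Ed\eta'$ we obtain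
\[
df\wedge\eta=df\wedge d\iota_E\eta'+df\wedge\iota_Ed\eta'=df\wedge d(\iota_E\eta')+f\,d\eta' .
\]
The geometric section of the first term is the class of the exact form $d(\iota_E\eta')|_{V_t}$, which is zero. So $\sigma[df\wedge\eta]=t\,\sigma[d\eta']$.

By Lemma~\ref{lem:mult} every germ of an $n$-form is a $\mathbb C$-linear combination of the $\omega_{ij}$ plus some $df\wedge\eta$. So the $\sigma[\omega_{ij}]$ generate the module of geometric sections modulo $t$, and by Nakayama's lemma they generate it. Fifteen generators of a free module of rank $15$ form a basis.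
\end{proof}

For $\delta\in H_{\mathbb Z}$ put $c^a_{ij}(\delta)=\int_\delta\omega_{ij}/df_a$, the integral being taken in the fiber $t=1$. By Lemma~\ref{lem:top} the horizontal families of cycles in the Milnor fibers are those in the global fibers, and by Lemma~\ref{lem:triv} the Picard--Fuchs system is the \emph{same} diagonal system for every $a$:
\begin{equation}\label{eq:system}
A=\tfrac1t\operatorname{diag}(\alpha_{ij}-1),\qquad I^a_\delta(t)=\big(c^a_{ij}(\delta)\,t^{\alpha_{ij}-1}\big)_{ij} .
\end{equation}
Only the lattice $V_{\mathbb Z}(a)=\{I^a_\delta:\delta\in H_{\mathbb Z}\}$ depends on $a$. The $I_\delta^a$ with $\delta\in H_{\mathbb C}$ fill the $15$-dimensional space of solutions, so the $c_{ij}^a$ form a basis of $H^*_{\mathbb C}$. Continuation around $t=0$ turns $I^a_\delta$ into $I^a_{M\delta}$, so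
\begin{equation}\label{eq:eigen}
c^a_{ij}\circ M=e(\alpha_{ij})\,c^a_{ij} .
\end{equation}

\begin{lemma}\label{lem:deriv}
The $c^a_{ij}$ are holomorphic in $a$, and
\[
\partial_ac^a_{11}=-\alpha_{11}\,c^a_{34},\qquad \partial_ac^a_{12}=-\alpha_{12}\,c^a_{35},\qquad \alpha_{11},\alpha_{12}>0 .
\]
\end{lemma}

\begin{proof}
Holomorphy is clear from \eqref{eq:leray}. Differentiating \eqref{eq:leray} in $a$,
\[
\partial_a\int_\delta\frac{\omega}{df_a}=-\frac1{2\pi\sqrt{-1}}\int_{\tilde\delta}\frac{x^2y^3\omega}{(f_a-t)^2}=-\partial_t\int_\delta\frac{x^2y^3\omega}{df_a} .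
\]
Take $\omega=\omega_{11}$. Then $x^2y^3\omega_{11}=\omega_{34}$ and $\alpha_{34}=\alpha_{11}+1$, and by \eqref{eq:system} we get $\partial_ac^a_{11}\,t^{\alpha_{11}-1}=-\partial_t\big(c^a_{34}\,t^{\alpha_{11}}\big)=-\alpha_{11}c^a_{34}\,t^{\alpha_{11}-1}$. For $\omega_{12}$ use $x^2y^3\omega_{12}=\omega_{35}$ and $\alpha_{35}=\alpha_{12}+1$.
\end{proof}

\section{What an equivalence sees}\label{sec:equiv}

The numbers $12(\alpha_{ij}-m)=3i+2j$ are, for $i=1,2,3$ and $j=1,\dots,5$,
\begin{equation}\label{eq:list}
5,7,9,11,13;\qquad 8,10,12,14,16;\qquad 11,13,15,17,19 .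
\end{equation}
All differences have absolute value at most $14$, and the only entries that differ by $12$ are $5,17$ and $7,19$. In what follows $k,l$ stand for double indices $ij$ (so $k=11$ means $i=j=1$, where \eqref{eq:list} has the entry $5$). We have
\begin{equation}\label{eq:pairs}
\alpha_k-\alpha_l\in\mathbb Z_{<0}\quad\Longleftrightarrow\quad (k,l)=(11,34)\ \text{or}\ (12,35).
\end{equation}
The entries $5$ and $7$, which belong to the double indices $11$ and $12$, occur once each in \eqref{eq:list}, and no entry is smaller by $12$. So for $k=11$ and $k=12$ we have $\alpha_k-\alpha_l\in\mathbb Z_{\ge0}$ only if $l=k$.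

\begin{proposition}\label{prop:crit}
The germs $f_a$ and $f_{a'}$ have the same Picard--Fuchs singularity if and only if there is $g\in\operatorname{Aut}(H_{\mathbb Z})$ with $gM=Mg$ and
\begin{equation}\label{eq:lines}
c^a_{11}\circ g\in\mathbb C\,c^{a'}_{11},\qquad c^a_{12}\circ g\in\mathbb C\,c^{a'}_{12} .
\end{equation}
More precisely, every equivalence $Q$ between the systems \eqref{eq:system} for $a$ and $a'$ gives such a $g$ by $QI^{a'}_\delta=I^a_{g\delta}$.
\end{proposition}

\begin{proof}
Each Picard--Fuchs singularity contains the system \eqref{eq:system} with its rigging, so we may work with these representatives.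

Let an equivalence $Q$ be given. It maps solutions for $a'$ to solutions for $a$ and $V_{\mathbb Z}(a')$ onto $V_{\mathbb Z}(a)$, so $QI^{a'}_\delta=I^a_{g\delta}$ defines $g\in\operatorname{Aut}(H_{\mathbb Z})$. Continuing around $0$, where $Q$ is single-valued, gives $gM=Mg$. As $A'=A$, \eqref{eq:gauge} says $dQ/dt=AQ-QA$, that is, $t\,dQ_{kl}/dt=(\alpha_k-\alpha_l)Q_{kl}$. So $Q_{kl}=q_{kl}t^{\alpha_k-\alpha_l}$ with constants $q_{kl}$, and comparing coefficients in $QI^{a'}_\delta=I^a_{g\delta}$ gives $c^a_k\circ g=\sum_lq_{kl}c^{a'}_l$. Holomorphy at $0$ forces $q_{kl}=0$ unless $\alpha_k-\alpha_l\in\mathbb Z_{\ge0}$. For $k=11$ and $k=12$ this leaves only $l=k$, which is \eqref{eq:lines}.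

Conversely, let $g$ be given and write $c^a_k\circ g=\sum_lq_{kl}c^{a'}_l$ with $q$ invertible. Since $g$ commutes with $M$, \eqref{eq:eigen} shows that $q_{kl}\ne0$ only if $\alpha_k-\alpha_l\in\mathbb Z$. Negative integers could occur only for the two pairs \eqref{eq:pairs}, and for these $q_{kl}=0$ by \eqref{eq:lines}. So $Q(t)=(q_{kl}t^{\alpha_k-\alpha_l})$ is single-valued and holomorphic at $0$, with $\det Q=\det q\ne0$. It satisfies $dQ/dt=AQ-QA$. Finally
\[
QI^{a'}_\delta=\Big(\sum_lq_{kl}\,c^{a'}_l(\delta)\,t^{\alpha_k-1}\Big)_k=I^a_{g\delta},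
\]
so $QV_{\mathbb Z}(a')=V_{\mathbb Z}(a)$.
\end{proof}

\begin{remark}
For $x^4+ax^2y^2+y^4$, $a^2\ne4$, in two variables the exponents are $\frac{i+j}4$, $1\le i,j\le3$, and the only pair that differs by a non-zero integer is $\frac24,\frac64$. It belongs to the eigenvalue $-1$ of multiplicity $2$. An automorphism of the lattice that commutes with $M$ acts on $\ker(M+1)\cap H_{\mathbb Z}\cong\mathbb Z^2$ through $GL_2(\mathbb Z)$, a discrete group, so the density argument below is not available. In our family the two pairs belong to the eigenvalues $e(\frac5{12}+m)$ and $e(\frac7{12}+m)$, each of which generates a field of degree $4$. This is what makes the group larger.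
\end{remark}

\section{A dense group of lattice automorphisms}\label{sec:group}

By \eqref{eq:eigen}, $M$ is diagonalizable. Put $\zeta=e(\frac5{12}+m)$; since $2m\in\mathbb Z$, it is a primitive $12$th root of unity. The entries of \eqref{eq:list} prime to $12$ are $5,17;\,7,19;\,11,11;\,13,13$, two in each residue class prime to $12$, and the shift by $12m\in6\mathbb Z$ permutes these classes. So each primitive $12$th root of unity is an eigenvalue of $M$ of multiplicity exactly $2$. Let $\Phi_{12}$ be the $12$th cyclotomic polynomial. Then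
\[
H_{\mathbb Q}=W\oplus W',\qquad W=\ker\Phi_{12}(M),\qquad \dim_{\mathbb Q}W=8,
\]
where $W'$ is the sum of the other primary parts. Let $\mathcal O=\mathbb Z[\zeta]\subset\mathbb C$ and $K=\mathbb Q(\zeta)$. Letting $\zeta$ act as $M$ makes $W$ a $K$-vector space of dimension $2$.

Choose a $K$-basis $e_1,e_2\in W\cap H_{\mathbb Z}$. Then $\Lambda=\mathcal Oe_1\oplus\mathcal Oe_2\subset H_{\mathbb Z}$, and $\Lambda\oplus(W'\cap H_{\mathbb Z})$ has finite index in $H_{\mathbb Z}$. Choose $N\ge1$ with $NH_{\mathbb Z}\subset\Lambda\oplus(W'\cap H_{\mathbb Z})$ and put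
\[
\Gamma=\{\gamma\in SL_2(\mathcal O):\gamma\equiv1\bmod N\} .
\]
For $\gamma\in\Gamma$ let $g_\gamma$ be the $K$-linear map $e_j\mapsto\sum_i\gamma_{ij}e_i$ on $W$ and the identity on $W'$. It commutes with $M$. If $h=w+w'\in H_{\mathbb Z}$ with $w\in W$, $w'\in W'$, then $w\in\frac1N\Lambda$, so $g_\gamma h-h=(\gamma-1)w\in\Lambda\subset H_{\mathbb Z}$. The same holds for $\gamma^{-1}\in\Gamma$. So $g_\gamma\in\operatorname{Aut}(H_{\mathbb Z})$; the level $N$ was introduced for this purpose.

\begin{lemma}\label{lem:dense}
$\Gamma$ is dense in $SL_2(\mathbb C)$, via $\mathcal O\subset\mathbb C$.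
\end{lemma}

\begin{proof}
$\mathcal O=\mathbb Z[e(\frac1{12})]$ contains $\sqrt{-1}=e(\frac3{12})$ and $\sqrt3=e(\frac1{12})+e(-\frac1{12})$. So it contains $(\mathbb Z+\mathbb Z\sqrt3)+\sqrt{-1}\,(\mathbb Z+\mathbb Z\sqrt3)$, which is dense in $\mathbb C$, and $N\mathcal O$ is dense too. Now $\Gamma$ contains $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\b&1\end{pmatrix}$ for $b\in N\mathcal O$. Hence its closure, a closed subgroup, contains all elementary matrices over $\mathbb C$, and these generate $SL_2(\mathbb C)$.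
\end{proof}

It remains to see how $g_\gamma$ moves the lines in \eqref{eq:lines}. Let
\[
U=\{c\in H^*_{\mathbb C}:c\circ M=\zeta c\},\qquad\dim U=2 .
\]
Elements $c\in U$ vanish on $W'$, since $c\circ\Phi_{12}(M)=0$ and $\Phi_{12}(M)$ is invertible there. They satisfy $c(\beta w)=\beta c(w)$ for $\beta\in\mathcal O$, $w\in W$. So $c\mapsto(c(e_1),c(e_2))$ identifies $U$ with the space $\mathbb C^2$ of row vectors, and
\begin{equation}\label{eq:action}
c\circ g_\gamma\ \longleftrightarrow\ (c(e_1),c(e_2))\,\gamma .
\end{equation}

By \eqref{eq:eigen}, $c^a_{11}$ and $c^a_{34}$ lie in $U$ and form a basis of it. The functionals $c^a_{12},c_{35}^a$ belong to the eigenvalue $e(\frac7{12}+m)$. To bring them to $U$ we conjugate: for $c\in H^*_{\mathbb C}$ let $\bar c$ be the functional with $\bar c(\delta)=\overline{c(\delta)}$ for $\delta\in H_{\mathbb Z}$. Since $-(\frac7{12}+m)\equiv\frac5{12}+m\pmod1$, $\overline{c^a_{12}},\overline{c^a_{35}}$ also form a basis of $U$. Put, as row vectors,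
\[
u(a)=c^a_{11}\quad(\text{holomorphic in }a),\qquad v(a)=\overline{c^a_{12}}\quad(\text{antiholomorphic in }a).
\]
With $u_a=\partial_au$ and $v_{\bar a}=\partial_{\bar a}v$, Lemma~\ref{lem:deriv} gives $u_a=-\alpha_{11}c^a_{34}$ and $v_{\bar a}=-\alpha_{12}\overline{c^a_{35}}$, hence
\begin{equation}\label{eq:speed}
\det(u,u_a)\ne0,\qquad\det(v,v_{\bar a})\ne0\qquad\text{for all }|a|<2 .
\end{equation}
Here $\det$ is the determinant of a pair of rows.

\begin{lemma}\label{lem:indep}
$\det(u(0),v(0))\ne0$.
\end{lemma}

\begin{proof}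
The map $T(x,y,z)=(\sqrt{-1}\,x,y,z)$ preserves $f_0$ and acts on $H_{\mathbb Z}$. Since $T^*\omega_{ij}=e(\frac i4)\omega_{ij}$, we have $c^0_{ij}\circ T_*=e(\frac i4)c^0_{ij}$. As $T_*$ is integral, $c\mapsto c\circ T_*$ commutes with conjugation of functionals. So $c^0_{11}$ and $\overline{c^0_{12}}$ are eigenvectors of $c\mapsto c\circ T_*$ with the different eigenvalues $\sqrt{-1}$ and $-\sqrt{-1}$. Both are non-zero.
\end{proof}

\begin{remark}
By the same argument $\overline{c^0_{35}}$ is a multiple of $c^0_{11}$, and $\overline{c_{12}^0}$ is a multiple of $c^0_{34}$. So in the basis $c^0_{11},c^0_{34}$ of $U$ we have, to first order, $u(a)=(1,-\alpha_{11}a)$ and $v(a)=(k'\bar a,k)$ with $k,k'\neq0$. Up to these non-zero constants this is the model of Section~\ref{sec:model}.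
\end{remark}

\section{Proof of Theorem~\ref{thm:main}(2)}\label{sec:proof}

By Lemma~\ref{lem:indep} we may fix a disc $D\ni0$, contained in $|a|<2$, on which $\det(u,v)\ne0$. Let $D_1,D_2\subset D$ be non-empty and open, and let $a_1\in D_1$, $a_2\in D_2$. For $\gamma\in SL_2(\mathbb C)$ consider
\[
G_\gamma(a,a')=\Big(\det\big(u(a)\gamma,u(a')\big),\ \overline{\det\big(v(a)\gamma,v(a')\big)}\Big)\in\mathbb C^2 .
\]
It is holomorphic in $(a,a')\in D^2$, because $v$ is antiholomorphic, and smooth in all variables including $\gamma$. A zero of $G_\gamma$ is a pair for which $\gamma$ matches both lines.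

\emph{A zero.} Let $\kappa=\det(u(a_1),v(a_1))/\det(u(a_2),v(a_2))\ne0$. For $\nu\in\mathbb C^*$ put $\nu'=\kappa/\nu$, and let $\gamma_0$ be the matrix with
\[
u(a_1)\gamma_0=\nu\,u(a_2),\qquad v(a_1)\gamma_0=\nu'\,v(a_2).
\]
It exists because $u(a_1),v(a_1)$ is a basis, its determinant is $\nu\nu'/\kappa=1$, and $G_{\gamma_0}(a_1,a_2)=0$.

\emph{It is simple for most $\nu$.} At $a_k$, $k=1,2$, write $u_a=p_ku+q_kv$ and $v_{\bar a}=p'_kv+q'_ku$. By \eqref{eq:speed}, $q_k\ne0$ and $q'_k\ne0$. With $\Delta=\det(u(a_2),v(a_2))$ we compute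
\begin{align*}
\partial_a\det\big(u(a)\gamma_0,u(a_2)\big)\big|_{a_1}&=\det\big(p_1\nu\,u(a_2)+q_1\nu'v(a_2),\,u(a_2)\big)=-q_1\nu'\Delta,\\
\partial_{a'}\det\big(u(a_1)\gamma_0,u(a')\big)\big|_{a_2}&=\det\big(\nu u(a_2),\,p_2u(a_2)+q_2v(a_2)\big)=\nu q_2\Delta,\\
\partial_{\bar a}\det\big(v(a)\gamma_0,v(a_2)\big)\big|_{a_1}&=\det\big(p_1'\nu'v(a_2)+q'_1\nu\,u(a_2),\,v(a_2)\big)=q'_1\nu\Delta,\\
\partial_{\bar a'}\det\big(v(a_1)\gamma_0,v(a')\big)\big|_{a_2}&=\det\big(\nu'v(a_2),\,p'_2v(a_2)+q'_2u(a_2)\big)=-\nu'q'_2\Delta .
\end{align*}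
So the differential of $G_{\gamma_0}$ at $(a_1,a_2)$ is
\[
\begin{pmatrix}-q_1\nu'\Delta&\nu q_2\Delta\\[2pt]\overline{q'_1\nu\Delta}&-\overline{\nu'q'_2\Delta}\end{pmatrix},
\qquad\text{with determinant } |\Delta|^2\big(q_1\overline{q'_2}\,|\nu'|^2-q_2\overline{q'_1}\,|\nu|^2\big).
\]
Since $|\nu'|=|\kappa|/|\nu|$, the two terms have different absolute values as soon as $|q_1q'_2|\,|\kappa|^2\ne|q_2q'_1|\,|\nu|^4$. Choose $|\nu|$ in this way. Then the determinant is non-zero.

\emph{Perturbation.} By the implicit function theorem, for every $\gamma\in SL_2(\mathbb C)$ near $\gamma_0$ the map $G_\gamma$ has a zero $(a,a')\in D_1\times D_2$. By Lemma~\ref{lem:dense} we may take $\gamma\in\Gamma$. Since $u(a')$ and $v(a')$ are non-zero, \eqref{eq:action} then gives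
\[
c^a_{11}\circ g_\gamma\in\mathbb C\,c^{a'}_{11},\qquad \overline{c^a_{12}}\circ g_\gamma\in\mathbb C\,\overline{c^{a'}_{12}} .
\]
As $g_\gamma$ preserves $H_{\mathbb Z}$, conjugating the second relation gives $c^a_{12}\circ g_\gamma\in\mathbb C\,c^{a'}_{12}$. So \eqref{eq:lines} holds for $g=g_\gamma$, and by Proposition~\ref{prop:crit} $f_a$ and $f_{a'}$ have the same Picard--Fuchs singularity. \qed

\section{Countability and the intersection form}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}\textup{(1)}]
Density is Theorem~\ref{thm:main}(2). Fix $a$. By Proposition~\ref{prop:crit}, equality of the singularities of $f_a$ and $f_{a'}$ implies that the point $[u(a')]\in\mathbb P(U)$ lies in $\{[u(a)\circ g]:g\in\operatorname{Aut}(H_{\mathbb Z}),\,gM=Mg\}$, a countable set. By \eqref{eq:speed} the map $a'\mapsto[u(a')]$ is a local immersion, so its fibers in $D$ are countable.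
\end{proof}

The rest of this section proves Theorem~\ref{thm:compl}(2). So $n=2$, $m=0$, and $S$ is the intersection form on $H_{\mathbb Z}$; it is compatible with transport and with the inclusion of Milnor fibers. A change of basis trivialization of one germ does not move cycles, so it suffices to consider the systems \eqref{eq:system}. For these, an equivalence respects the intersection forms if and only if the map $g$ of Proposition~\ref{prop:crit} preserves $S$.

If $a'=-a$, the map $T(x,y)=(\sqrt{-1}\,x,y)$ sends $X_{-a,t}$ biholomorphically to $X_{a,t}$, with $T^*\omega_{ij}=e(\frac i4)\omega_{ij}$. So the diagonal matrix $Q$ with entry $e(\frac i4)$ at the index $ij$ maps $I^{-a}_\delta$ to $I^a_{T_*\delta}$; it is an equivalence that respects $S$. For $a'=a$ take $Q=1$.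

Conversely, let an equivalence respecting $S$ be given, with $a,a'$ near $0$. Proposition~\ref{prop:crit} gives $g\in\operatorname{Aut}(H_{\mathbb Z})$ that commutes with $M$, preserves $S$ and satisfies \eqref{eq:lines}. We must show $a'=\pm a$. The form $S$ makes $g$ unitary. On the eigenspace where the line moves the signature is $(1,1)$, and there \eqref{eq:lines} confines $g$ to a compact set; at the other pair of embeddings of $K$ the form is definite. Together with integrality this leaves only finitely many possibilities for $g|_W$, which we then determine.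

\subsection{Symmetries at \texorpdfstring{$a=0$}{a=0}}

Let $s,r$ be the actions on $H_{\mathbb Z}$ of $(x,y)\mapsto(\sqrt{-1}\,x,y)$ and $(x,y)\mapsto(x,e(\frac16)y)$ on $X_{0,1}$. Then
\[
c^0_{ij}\circ s=e(\tfrac i4)\,c^0_{ij},\qquad c^0_{ij}\circ r=e(\tfrac j6)\,c^0_{ij},
\]
so $M=sr$ by \eqref{eq:eigen}. Let $w_{ij}$ be the basis of $H_{\mathbb C}$ dual to $c^0_{ij}$. Then $sw_{ij}=e(\frac i4)w_{ij}$ and $rw_{ij}=e(\frac j6)w_{ij}$. The space $W_{\mathbb C}=W\otimes\mathbb C$ is spanned by the $w_{ij}$ with $3i+2j$ prime to $12$, that is, $i$ odd and $3\nmid j$. By \eqref{eq:list}, it is the sum of the $M$-eigenspaces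
\[
W_\lambda=\langle w_{11},w_{34}\rangle,\ \ \lambda=e(\tfrac5{12})=\zeta,\qquad W_{\lambda'}=\langle w_{14},w_{31}\rangle,\ \ \lambda'=e(\tfrac{11}{12}),
\]
and their complex conjugates. Let $h(v,w)=\sqrt{-1}\,S(v,\bar w)$. Since $S$ is real and skew-symmetric, $h$ is Hermitian. It is preserved by $M,s,r$ and $g$. The $w_{ij}$ have distinct characters under $(s,r)$, so they are pairwise $h$-orthogonal.

\begin{lemma}\label{lem:signs}
$h$ is non-degenerate on $W_{\mathbb C}$, has signature $(1,1)$ on $W_\lambda$, and is definite on $W_{\lambda'}$.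
\end{lemma}

\begin{proof}
Let $\bar X$ be the smooth compactification of $X=\{x^4+y^6=1\}$. It has two points at infinity, the places $x^2\sim\pm\sqrt{-1}\,y^3$; at each of them $x$ has a pole of order $3$ and $y$ a pole of order $2$. The map $H_1(X)\to H_1(\bar X)$ is onto, preserves $S$, and its kernel is spanned by loops around the punctures. The automorphism $(x,y)\mapsto(\sqrt{-1}\,x,e(\frac16)y)$, which induces $M$, preserves $x^2/y^3$ and so fixes each puncture. Hence $M$ is the identity on the kernel. As $1$ is not an eigenvalue of $M$ on $W_{\mathbb C}$, the space $W_{\mathbb C}$ injects into $H_1(\bar X;\mathbb C)$.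

On $X$ consider
\[
\eta_{kl}=x^{k-1}y^{l-1}\frac{dx}{y^5}=-\frac32\,x^{k-1}y^{l-1}\frac{dy}{x^3},\qquad k,l\ge1 .
\]
These forms are holomorphic on $X$. At infinity $dx$ has order $-4$, so $\eta_{kl}$ has order $-3(k-1)-2(l-1)-4+10=11-3k-2l$. It is holomorphic on $\bar X$ if $3k+2l\le11$. Under the pullbacks by the two automorphisms it is multiplied by $e(\frac k4)$ and $e(\frac l6)$.

The Poincar\'e dual $w_{ij}^\vee\in H^1(\bar X;\mathbb C)$ of $w_{ij}\in W_{\mathbb C}$ is multiplied by $e(-\frac i4)$ and $e(-\frac j6)$ under these pullbacks, because duality turns $\phi_*$ into $(\phi^*)^{-1}$. The forms $\eta_{4-i,6-j}$ and $\overline{\eta_{ij}}$ have the same characters. The first is holomorphic on $\bar X$ if $3(4-i)+2(6-j)\le11$, that is, $3i+2j>12$. The second is antiholomorphic on $\bar X$ if $3i+2j<12$. Each character occurs at most once in $H_1(X;\mathbb C)$, hence also in its quotient $H_1(\bar X;\mathbb C)$ and in $H^1(\bar X;\mathbb C)$. So $w_{ij}^\vee$ is represented by a non-zero multiple of $\eta_{4-i,6-j}$ if $3i+2j>12$, and of $\overline{\eta_{ij}}$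 if $3i+2j<12$.

Up to one global sign, $h(w_{ij},w_{ij})$ equals $\sqrt{-1}\int_{\bar X} w_{ij}^\vee\wedge\overline{w_{ij}^\vee}$. This is positive for a non-zero holomorphic form and negative for a non-zero antiholomorphic one. So all $h(w_{ij},w_{ij})$ with $w_{ij}\in W_{\mathbb C}$ are non-zero, and the sign depends only on whether $3i+2j$ is larger or smaller than $12$. On $W_\lambda$ the two values of $3i+2j$ are $5$ and $17$; on $W_{\lambda'}$ they are $11$ and $11$.
\end{proof}

\subsection{Finitely many candidates}

Since $c^a_{11}\in U$ is non-zero and vanishes on all $M$-eigenspaces except $W_\lambda$, $L(a)=\ker(c^a_{11}|_{W_\lambda})$ is a line. We have $L(0)=\mathbb Cw_{34}$, which is $h$-definite of some sign $\epsilon$. By \eqref{eq:lines},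
\begin{equation}\label{eq:gL}
g\,L(a')=L(a).
\end{equation}
Let $D'$ be a closed disc around $0$ so small that for $a\in D'$ the line $L(a)$ is $h$-definite of sign $\epsilon$, and that there are continuous vectors $n(a)\in L(a)$, $n^\perp(a)\in L(a)^\perp\cap W_\lambda$ with $h(n,n)=\epsilon$, $h(n^\perp,n^\perp)=-\epsilon$. (Normalize $c^a_{11}(w_{11})w_{34}-c^a_{11}(w_{34})w_{11}$ and the component of $w_{11}$ orthogonal to $L(a)$.) By \eqref{eq:gL} and since $g$ preserves $h$, it maps $n(a')$ and $n^\perp(a')$ to multiples of $n(a)$ and $n^\perp(a)$ by factors of absolute value $1$. As $D'$ is compact, $g|_{W_\lambda}$ lies in a fixed compact set. On $W_{\lambda'}$ the form is definite, so $g|_{W_{\lambda'}}$ lies in a compact unitary group. As $g$ is real, the same holds on the conjugate eigenspaces. So $g|_W$ lies in a compact set, and it preserves the lattice $W_{\mathbb Z}=W\cap H_{\mathbb Z}$. Hence there are only finitely many possible $g|_W$.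

If one of these has $gL(0)\ne L(0)$, then by continuity \eqref{eq:gL} fails for it for all $a,a'$ in a smaller disc. Shrinking $D'$ finitely many times, we may assume that $gL(0)=L(0)$ for every $g$ that occurs. Then $g$ also preserves $L(0)^\perp\cap W_\lambda=\mathbb Cw_{11}$, so $g|_{W_\lambda}$ is diagonal in the basis $w_{11},w_{34}$. So is $s$, hence $gs-sg$ vanishes on $W_\lambda$. Since $g$ and $s$ commute with $M$, $gs-sg$ is a $K$-linear endomorphism of $W$. As $W_\lambda=W\otimes_K\mathbb C$ via $K\subset\mathbb C$, the restriction of its complexification to $W_\lambda$ is given by the same matrix over $K$. So it vanishes on $W$. Thus $g|_W$ commutes with $s$ and with $r=s^{-1}M$.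

\subsection{Determination of \texorpdfstring{$g|_W$}{g on W}}

By Pham \cite{Pham}, $X_{0,1}$ retracts equivariantly onto a join of sets of roots of unity, and
\[
H_{\mathbb Z}\cong\mathbb Z[s]/(1+s+s^2+s^3)\ \otimes\ \mathbb Z[r]/(1+r+\dots+r^5)
\]
as a $\mathbb Z[s,r]$-module. We have $1+s+s^2+s^3=(s+1)(s^2+1)$ and $1+r+\dots+r^5=(r+1)(r^4+r^2+1)$. The lattice $W_{\mathbb Z}$ is the part killed by $s^2+1$ and $r^4+r^2+1$. In $\mathbb Z[s]/((s+1)(s^2+1))$ the elements killed by $s^2+1$ are the multiples of $s+1$, and the annihilator of $s+1$ is $(s^2+1)$; likewise for $r$. These kernels are direct summands of the factors as abelian groups, so in the tensor product the part killed by both elements is the tensor product of the two kernels. Hence $W_{\mathbb Z}$ is generated by $(s+1)(r+1)$, and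
\[
W_{\mathbb Z}\cong B=\mathbb Z[s,r]/(s^2+1,\ r^4+r^2+1).
\]
The automorphism $g|_{W_{\mathbb Z}}$ commutes with $s$ and $r$, so it is multiplication by a unit $b\in B^\times$.

We have $r^4+r^2+1=(r^2-r+1)(r^2+r+1)$. Let $b_1,b_2$ be the images of $b$ in $B/(r^2-r+1)$ and $B/(r^2+r+1)$. Both rings are free of rank $4$ over $\mathbb Z$ and map onto $\mathbb Z[e(\frac1{12})]$, so they are isomorphic to it. The conjugates of $b_1$ and $b_2$ are the eigenvalues of $g$ on the $w_{ij}\in W_{\mathbb C}$, with $r$ a primitive sixth root of unity for $b_1$ and a primitive cube root for $b_2$. Since $g$ preserves $h$ and $h(w_{ij},w_{ij})\ne0$, they all have absolute value $1$. By Kronecker's theorem $b_1,b_2$ are roots of unity. In both rings $s$ has order $4$ and $r^2$ has order $3$, and there are $12$ roots of unity. So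
\[
b_1=s^{x_1}r^{2y_1},\qquad b_2=s^{x_2}r^{2y_2} .
\]

The elements $b_1,b_2$ come from one $b$, so they have the same image in $B/(r^2-r+1,r^2+r+1)$. In this ring $2r=0$ and $r$ is a unit, so $2=0$ and the ring is $\mathbb F_4[s]/(s^2+1)$, where $\mathbb F_4=\mathbb F_2[r]/(r^2+r+1)$. It has the $\mathbb F_4$-basis $1,s$; moreover $s^2=1$, and $r$ generates $\mathbb F_4^*$, of order $3$. So $x_1\equiv x_2\bmod2$ and $y_1\equiv y_2\bmod3$. With $x=x_1$, $y=y_1$ we get
\[
b_1=s^xr^{2y},\qquad b_2=\pm s^xr^{2y} .
\]
On $w_{11}$ we have $s=\sqrt{-1}$ and $r=e(\frac16)$; on $w_{34}$ we have $s=-\sqrt{-1}$ and $r=e(\frac46)$. So the eigenvalues of $g$ on $w_{11}$ and $w_{34}$ are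
\[
\beta_1=(\sqrt{-1})^x\,e(\tfrac y3),\qquad \beta_2=\pm(-\sqrt{-1})^x\,e(\tfrac{4y}3)=\pm(-\sqrt{-1})^x\,e(\tfrac y3),
\]
and therefore
\begin{equation}\label{eq:ratio}
\beta_2/\beta_1=\pm1 .
\end{equation}

\subsection{Conclusion}

Write $c^a_{11}=A_1(a)\,c^0_{11}+A_2(a)\,c^0_{34}$ with $A_1(0)=1$, $A_2(0)=0$, and put $\psi=A_2/A_1$, which is holomorphic near $0$. By Lemma~\ref{lem:deriv}, $\psi(0)=0$ and $\psi'(0)=-\alpha_{11}\ne0$. So, after a last shrinking, $\psi$ is defined and injective on $D'$.

The function $\psi$ is odd. Indeed $T:(x,y)\mapsto(\sqrt{-1}\,x,y)$ maps $X_{-a,t}$ to $X_{a,t}$ for all $a$, so it commutes with transport in $a$ up to the sign of $a$. Hence, in our identifications, it induces the same map on $H_{\mathbb Z}$ for all $a$, namely $s$. As $T^*\omega_{11}=\sqrt{-1}\,\omega_{11}$, we get $c^a_{11}\circ s=\sqrt{-1}\,c^{-a}_{11}$. Since $c^0_{11}\circ s=\sqrt{-1}\,c^0_{11}$ and $c^0_{34}\circ s=-\sqrt{-1}\,c^0_{34}$, this says $A_1(-a)=A_1(a)$ and $A_2(-a)=-A_2(a)$.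

Finally $c^0_{11}\circ g=\beta_1c^0_{11}$ and $c^0_{34}\circ g=\beta_2c^0_{34}$. So $c^a_{11}\circ g\in\mathbb C\,c^{a'}_{11}$ and \eqref{eq:ratio} give
\[
\psi(a')=\frac{\beta_2}{\beta_1}\,\psi(a)=\pm\psi(a)=\psi(\pm a).
\]
As $\psi$ is injective on $D'$, $a'=\pm a$. Replacing $D'$ by its interior if an open disc is wanted, this proves Theorem~\ref{thm:compl}(2). \qed

\begin{thebibliography}{9}
\bibitem{AGV} V. I. Arnold, S. M. Gusein-Zade, A. N. Varchenko, Vol.~II, Birkh\"auser, Boston $\cdot$ Basel $\cdot$ Berlin, \texttt{https://webhomes.maths.ed.ac.uk/\~{}v1ranick/papers/agzv2.pdf}.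
\bibitem{MO} Milnor and Orlik, Topology 9, 1970.
\bibitem{Pham} Pham, Bull. SMF 93, 1965.
\end{thebibliography}

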